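# Perfect matchings in 6-connected and 7-connected 1-planar graphs

All graphs are finite and simple unless the word *multigraph* is used. For a graph $F$, $c(F)$ is the number of components of $F$ and $\mathrm{odd}(F)$ is the number of components with an odd number of vertices. For a vertex set $U$, $N_G(U)$ is the set of vertices outside $U$ that have a neighbor in $U$. A graph is $k$-connected if it has more than $k$ vertices and deleting fewer than $k$ vertices never disconnects it. In particular every vertex then has degree at least $k$.

## 1. Bipartite 1-planar graphs and singleton components

Draw a graph in the plane so that each edge is crossed at most once. Suppose that the graph is highly connected and has an even number of vertices. Must it have a perfect matching? We start from the case of this question that can be settled by counting edges.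

**Definition (1-planar).** A graph is *1-planar* if it can be drawn in the plane so that each edge is crossed at most once. In such drawings vertices are distinct points, edges are arcs joining their endpoints, no edge crosses itself, no two edges cross more than once, and no two incident edges cross. A graph together with such a drawing is *1-plane*.

For example, $K_5$ is 1-planar: draw a triangle $abc$, put $u$ inside and $v$ outside, join both to $a,b,c$, and draw $uv$ across $ab$. There is exactly one crossing. Subgraphs of 1-planar graphs are 1-planar.

We draw on the sphere, which makes no difference, and we use polygonal arcs with transversal crossings. Since each edge is crossed at most once, every crossing point lies on exactly two edges. Later we shall also draw multigraphs, so we fix a word for the same rules there.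

**Definition (good drawing).** A drawing on the sphere of a loopless multigraph is *good* if every edge is crossed at most once, no edge crosses itself, two edges cross at most once, and edges with a common endpoint do not cross.

In a good drawing the four endpoints of two crossing edges are distinct.

**Where the components come from.** Tutte's theorem says that $G$ has a perfect matching if and only if $\mathrm{odd}(G-S)\le |S|$ for all $S\subseteq V(G)$. Let $|V(G)|$ be even. Then $\mathrm{odd}(G-S)\equiv |V(G)|-|S|\equiv |S| \pmod 2$, so a set $S$ that violates Tutte's condition satisfies $\mathrm{odd}(G-S)\ge|S|+2$. The question is therefore how many components a set $S$ can leave behind.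

Connectivity alone does not answer it. The graph $K_{6,8}$ is 6-connected, because deleting five vertices leaves both sides nonempty, and it has no perfect matching. The drawing has to be used. The easiest case is the one where all components of $G-S$ are single vertices. After deleting the edges inside $S$ we then have a bipartite graph, and we need an upper bound on its number of edges.

For a connected plane multigraph $K$ with at least one edge, the boundary of each face $f$ is traversed by one closed walk. Its length is written $\ell(f)$; an edge with $f$ on both sides counts twice. So $\sum_f\ell(f)=2m$, where $m$ is the number of edges, and Euler's formula is $n-m+\phi=2$, where $\phi$ is the number of faces.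

**Lemma 1 (cells).** Let $H$ be a loopless multigraph with $n\ge3$ vertices and a good drawing on the sphere. There is a connected loopless plane multigraph $K$ on the same vertices such that:

* (K1) every face of $K$ has length at least 3;
* (K2) to every crossing of $H$, of edges $uv$ and $u'v'$ say, there belongs a face of $K$, its *cell*, bounded by a 4-cycle with vertices $u,u',v,v'$ in this order, and different crossings have different cells;
* (K3) if an uncrossed edge of $H$ joins $x$ and $y$, then some edge of $K$ joins $x$ and $y$.

Moreover
$$\sum_f\bigl(3\ell(f)-6\bigr)=6(n-2). \tag{1}$$

*Proof.* **Step 1: fence in the crossings.** For each crossing of edges $uv$ and $u'v'$ draw four *side arcs* $uu',u'v,vv',v'u$ close to the two crossing edges, one in each of the four quadrants at the crossing. They bound an open disc, the cell, which contains only the interiors of the two crossing edges. Its boundary is a 4-cycle with four distinct vertices. Each edge takes part in at most one crossing, so thin neighborhoods of different crossing pairs meet only at vertices, and no new crossings arise. Now delete all crossed edges. What remains is a loopless plane multigraph that consists of the side arcs and the uncrossed edges of $H$, and each cell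 is a face of it.

**Step 2: make it connected.** While the multigraph is disconnected, some face has a boundary that meets two components; add an edge between these two components inside this face. The new edge is not a loop. The face is not a cell, because the boundary of a cell is connected. So cells remain untouched.

**Step 3: remove digons.** While some face is bounded by two distinct parallel edges $e,e'$, delete $e$. The digon has only one side of $e$ on its boundary, so this merges it with a different face $g$ on the other side of $e$, and in the boundary walk of $g$ the edge $e$ is replaced by $e'$. Thus $g$ keeps its length and its sequence of vertices, no other face changes its length, and the multigraph stays connected. If $g$ is a cell, its boundary cannot contain both $e$ and $e'$, since its four vertices are distinct; so the boundary remains a 4-cycle on the same four vertices. A cell has length 4, so the digon that disappears is never a cell. The process ends because edges are lost.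

**Check of the properties.** (K2) was maintained throughout. (K3) holds because in Step 3 a parallel edge always survives. For (K1): there are no faces of length 1, as there are no loops, and none of length 0, as $n\ge3$ and $K$ is connected. A facial walk of length 2 either uses two distinct parallel edges, which Step 3 has excluded, or traverses one edge twice. In the latter case $K=K_2$, against $n\ge 3$. Finally
$$\sum_f(3\ell(f)-6)=6m-6\phi=6(n-2)$$
by Euler's formula. $\square$

For the drawing of $K_5$ above, the only cell is the quadrilateral $u,a,v,b$. Each side arc forms a digon with an edge of $K_5$. After Step 3, $K$ has 8 edges and 5 faces, namely the cell and the triangles $uac,ubc,vac,vbc$. The sum in (1) is $6+4\cdot3=18=6\cdot(5-2)$.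

**Proposition 2.**

* (i) A bipartite 1-planar graph with $n\ge3$ vertices has at most $3n-6$ edges.
* (ii) Let $k\in\{6,7\}$, let $G$ be a $k$-connected 1-planar graph, and let $S\subseteq V(G)$ be such that $G-S$ consists of $c\ge2$ isolated vertices. Then $c\le \frac{3(|S|-2)}{k-3}$.

*Proof.* (i) Let $S,W$ be the two sides, let $X$ be the number of edges, $X_u$ the number of uncrossed edges, and $r$ the number of crossings. Each crossed edge is in exactly one crossing, so $X=X_u+2r$. Take $K$ from Lemma 1, and let $\sigma(f)$ be the number of sides of the face $f$ that are edges between $S$ and $W$. With $m_{SW}$ the number of such edges of $K$, $\sum_f\sigma(f)=2m_{SW}$. Uncrossed edges join distinct pairs, so $X_u\le m_{SW}$ by (K3).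

A crossing of $sw_1$ and $s'w_2$ has the cell $s,s',w_1,w_2$, whose sides are $ss',\ s'w_1,\ w_1w_2,\ w_2s$; so $\sigma=2$ for a cell. For a face that is not a cell, $\sigma\le\ell\le3\ell-6$ because $\ell\ge3$. For a cell, $3\ell-6=6$. Hence
$$2X=2X_u+4r\le\sum_f\sigma(f)+4r=\sum_{f\text{ not a cell}}\sigma(f)+6r\le\sum_f(3\ell(f)-6)=6(n-2).$$

(ii) Each of the $c$ vertices has degree at least $k$, and all its neighbors are in $S$. Since $c\ge 2$, $S$ is a cut, so $|S|\ge k$. Delete the edges inside $S$ and apply (i): $kc\le 3(|S|+c-2)$, that is, $(k-3)c\le3(|S|-2)$. $\square$

**Small orders by hand.** Let $G$ be 6-connected and 1-planar, of even order, without a perfect matching, and let $\mathrm{odd}(G-S)\ge|S|+2\ge 2$. Then $S$ is a cut, so $|S|\ge6$ and $|V(G)|\ge2|S|+2\ge14$. At order 14 we have $|S|=6$ and eight singletons, each adjacent to all of $S$, so $G$ contains $K_{6,8}$; but $48>3\cdot14-6=36$. At order 16 there are two cases. If $|S|=7$, there are nine singletons, while Proposition 2(ii) allows at most five. If $|S|=6$, there are at least eight odd components on ten vertices, hence at least seven singletons, each adjacent to all of $S$. So $G$ contains $K_{6,7}$, but $42>3\cdot13-6=33$.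

In the case $|S|=6$ of order 16 a component with two or three vertices can occur, and we could ignore it. For larger orders all components may be large, and then there are no singletons to count. What changes in general?

## 2. Bounds for arbitrary components of $G-S$

The bound of Proposition 2(ii) survives without any assumption on the components.

**Theorem 3.** Let $k\in\{6,7\}$, let $G$ be a $k$-connected 1-planar graph, and let $S\subseteq V(G)$ with $c(G-S)\ge 2$. Then
$$c(G-S)\le \frac{3(|S|-2)}{k-3}, \tag{2}$$
that is, $c(G-S)\le |S|-2$ for $k=6$ and $c(G-S)\le \frac34(|S|-2)$ for $k=7$.

**Corollary 4.** Every 6-connected (in particular every 7-connected) 1-planar graph of even order has a perfect matching.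

*Proof of Corollary 4 from Theorem 3.* A 7-connected graph is 6-connected, so let $G$ be 6-connected, 1-planar and of even order, and suppose that it has no perfect matching. As computed in Section 1, Tutte's theorem and parity give $S$ with $\mathrm{odd}(G-S)\ge|S|+2\ge2$. So $c(G-S)\ge2$, and Theorem 3 gives $|S|+2\le c(G-S)\le|S|-2$, a contradiction. $\square$

There is room to spare in this proof, and the following theorem says how much.

**Theorem 5.**

* (a) If $G$ is 6-connected and 1-planar and $c(G-S)\ge2$, then $c(G-S)\le|S|-3$. If moreover $|V(G)|$ is even, then $\mathrm{odd}(G-S)\le |S|-4$.
* (b) If $G$ is 6-connected and 1-planar, $A\subseteq V(G)$, $|A|\le 4$ and $|V(G)|-|A|$ is even, then $G-A$ has a perfect matching. If $G$ is 7-connected and 1-planar, the same holds for $|A|\le5$. In particular, in a 6-connected 1-planar graph of even order any two disjoint edges lie in a common perfect matching.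
* (c) Both bounds in (a) are attained by infinitely many 6-connected 1-planar graphs: of even order with $\mathrm{odd}(G-S)=c(G-S)=|S|-4$ and $|S|$ arbitrarily large, and of odd order with $c(G-S)=|S|-3$, $|S|=6$. The latter graphs have a set $A$ of 5 vertices with $G-A$ of even order and without perfect matching. So $|A|\le4$ in (b) cannot be replaced by $|A|\le 5$ for $k=6$.

**How this sits among quoted results.** The connectivity of a 1-planar graph is at most 7, so $k=6$ and $k=7$ are the two largest possible values. A 1-planar graph is *maximal* if no edge can be added while keeping it 1-planar. For maximal 1-planar graphs, Hudák et al. proved that 7-connectivity and even order give a perfect matching, and Fabrici et al. proved that 4-connectivity gives a Hamiltonian cycle, hence a perfect matching when the order is even. Without maximality this can fail at lower connectivity: Fujisawa et al. found a 1-plane graph of connectivity 4 and even order with no perfect matching, and Biedl proved that for any $N$ there is a 5-connected 1-planar graph with $n\ge N$ vertices for which every matching has size at most $\frac{n-2}2$. The question for connectivity 6 and 7 without maximality is stated as open in "The Matching Extendability of 7-Connected Maximal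 1-Plane Graphs" (https://www.dmgt.uz.zgora.pl/publish/pdf.php?doi=2470).

## 3. Contracting components, and the crossed edges that block it

To reduce Theorem 3 to Proposition 2, a sensible person contracts each component of $G-S$ to a point. If the result still had a good drawing, we would be done: delete parallel edges, note that each contracted component $C$ keeps at least $|N_G(C)|\ge k$ neighbors in $S$, and use the bipartite bound.

Along an uncrossed edge $ww'$ the contraction can be done, with one small repair that we shall see in (P2). Along a crossed edge it cannot be done this way. Let $f$ cross $ww'$. When $ww'$ shrinks to a point, $f$ is pulled into that point, and it arrives there between the bunch of other edges that came from $w$ and the bunch that came from $w'$. Pushing $f$ off the point to one side or the other makes it cross all edges of one bunch. Each vertex of $G$ has degree at least 6, so this means at least five crossings on $f$.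

Suppose we stop there, having contracted only what can be contracted. Then $G-S$ has become a set $W$ of $b$ points, possibly several for each component. If we forget the edges inside $W$, the graph is bipartite with $X$ edges, and Proposition 2(i) gives
$$kc\le X\le 3(|S|+b-2).$$
This is useless: $b$ may be much larger than $c$, and nothing on the left grows with $b$.

The way out is to keep the edges inside $W$ and use them twice.

First, they make degrees large. The points that a class of $W$ stands for have at least $k$ neighbors, so if the bookkeeping is right, *every* point of $W$ keeps degree at least $k$, counting edges inside $W$. Adding the degrees over $S$ and over $W$,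
$$2|E(H)|=\sum_{s\in S}\deg(s)+\sum_{w\in W}\deg(w)\ge kc+kb .$$

Second, the edges inside $W$ that block a contraction are crossed, and crossed by edges that have nothing to do with their own component. We shall see that this is enough to keep the bipartite-type bound $|E(H)|\le3(|S|+b-2)$ for the whole drawing. Then $k(c+b)\le6(|S|+b-2)$, and for $k\ge6$ the unwanted $b$ disappears from the right side.

It remains to set up the bookkeeping.

## 4. Minimal configurations

From here to the end of Section 5, $k\in\{6,7\}$, $G$ is $k$-connected with a fixed 1-planar drawing on the sphere, and $C_1,\dots,C_c$ with $c\ge2$ are the components of $G-S$. Since $S$ is a vertex cut, $|S|\ge k\ge6$.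

**Definition (configuration).** A *configuration* consists of a partition of $V(G)\setminus S$ into nonempty parts $V_w$ ($w\in W$), each part inside one component, called the *class* of $w$, together with a drawing on the sphere of a loopless multigraph $H$ with vertex set $S\cup W$ such that:

* (H1) every edge of $H$ joins $S$ to $W$ (an *SW-edge*) or joins two distinct vertices of $W$ of the same class (a *WW-edge*);
* (H2) if $s\in S$ has a $G$-neighbor in $V_w$, then $H$ has an edge $sw$; and there is an injection from the set of $G$-edges joining two different parts into the set of WW-edges, mapping an edge between $V_w$ and $V_{w'}$ to an edge $ww'$;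
* (H3) the drawing is good.

Parts need not induce connected subgraphs. Configurations exist: take one part for each vertex of $G-S$ and $H=G-E(G[S])$ with the given drawing.

As an example, let a component be a triangle $xyz$ with $xy$ uncrossed. Contracting $xy$ gives a point $w^*$ with part $\{x,y\}$. The edge $xy$ becomes a loop and is dropped. The edges $xz,yz$ become two parallel WW-edges $w^*z$, and (H2) makes us keep both: the point $z$ has the two $G$-neighbors $x,y$ in its component, and the two edges record this in its degree. In contrast, if $x$ and $y$ are both adjacent to $s$, we get two parallel SW-edges $sw^*$, and one of them is enough for (H2).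

**Choice.** Choose a configuration with $|W|$ minimum and, subject to this, with $|E(H)|$ minimum. Put $b=|W|$. Every component contains at least one part, so $b\ge c$.

**(P1) $H$ has no parallel SW-edges.** The purpose is that uncrossed SW-edges join distinct pairs. If there were two parallel SW-edges, delete one. Then (H1) and (H3) still hold, and so does (H2), which asks for only one edge $sw$ and whose injection concerns WW-edges only. So $|E(H)|$ would decrease with $|W|$ unchanged, a contradiction.

**(P2) There is no arc joining two distinct vertices $w,w'\in W$ of the same class and meeting the drawing only in its ends.** This says that nothing more can be contracted. Suppose there is such an arc. Contract it to a point $w^*$; contracting an arc of the sphere again gives a sphere. Replace $V_w,V_{w'}$ by the part $V_{w^*}=V_w\cup V_{w'}$, which lies in one component, and delete the loops that arise from edges $ww'$.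

Condition (H1) is clear. For (H2), edges $sw$ or $sw'$ have become edges $sw^*$. The $G$-edges between $V_w$ and $V_{w'}$ now lie inside a part and need no image, and for the others the old injection still works, since edges $wu$ and $w'u$ have become distinct edges $w^*u$.

For (H3), the contraction creates no new crossings. The only possible violation is that two edges which now share $w^*$ cross, namely an edge $e$ formerly at $w$ and an edge $f$ formerly at $w'$. Say $e=wy$ and $f=w'z$ cross at $x$. Before the contraction the drawing was good, so $e$ and $f$ had no common endpoint; hence $w,w',y,z$ are distinct, and $e,f$ met only in $x$. The four half-edges at $x$ alternate between $e$ and $f$, so up to reflection they lead to $w,w',y,z$ in this cyclic order. Replace $e,f$ by the two arcs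

* half of $f$ from $w'$ to $x$, then half of $e$ from $x$ to $y$;
* half of $e$ from $w$ to $x$, then half of $f$ from $x$ to $z$.

Each of them turns at $x$ between cyclically consecutive half-edges, the first between those to $w'$ and $y$, the second between those to $z$ and $w$. So they can be separated slightly at $x$. As $e$ and $f$ had no other crossing, the results are uncrossed simple arcs $w^*y$ and $w^*z$, and they take over the roles of $e$ and $f$ in (H2). Different such pairs $e,f$ do not interfere, because each edge has at most one crossing. We obtain a configuration with smaller $|W|$, a contradiction.

**(P3) Every WW-edge is crossed.** Otherwise an arc drawn closely alongside an uncrossed WW-edge would contradict (P2).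

**(P4) If $e,f$ cross, no class contains an endpoint of each.** Suppose that $w\in e$ and $w'\in f$ are endpoints of the same class. By (H3), $w\ne w'$. The half of $e$ from $w$ to the crossing and the half of $f$ from the crossing to $w'$ contain no other crossing, and they bound a common quadrant at the crossing. An arc that runs closely beside them inside this quadrant meets the drawing only in $w$ and $w'$, which contradicts (P2).

**The three types of crossings.** The four endpoints of a crossing are distinct, and by (P4) each crossing is of one of the following types, where $C\ne C'$ are classes:

* type $p$: a WW-edge of $C$ crosses a WW-edge of $C'$;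
* type $q$: an SW-edge $sw_1$ with $w_1\in C$ crosses a WW-edge $w_2w_2'$ of $C'$;
* type $r$: SW-edges $sw_1$ and $s'w_2$ cross, with $s\ne s'$, $w_1\in C$, $w_2\in C'$.

(Here $w_1\in C$ means that $w_1$ has class $C$.) Let $p,q,r$ also denote the numbers of crossings of each type. Let $X$ be the number of SW-edges, $X_u$ the number of uncrossed SW-edges, and $Y$ *twice* the number of WW-edges. Each crossed edge is in exactly one crossing, and by (P3) every WW-edge is crossed, so there are $2p+q$ WW-edges and
$$X=X_u+q+2r,\qquad Y=4p+2q. \tag{3}$$
Note that $2X+Y=2|E(H)|$, that $X=\sum_{s\in S}\deg_H(s)$, and that $X+Y=\sum_{w\in W}\deg_H(w)$.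

## 5. Degree sums over $S$ and over $W$

**Step 1: the degree sum over $S$ is at least $kc$.** For each component $C$, the set $N_G(C)\subseteq S$ separates $C$ from the other components, so $|N_G(C)|\ge k$. For each $s\in N_G(C)$, (H2) gives an edge of $H$ from $s$ to some $w$ of class $C$. Different pairs $(s,C)$ give different edges, hence
$$X\ge\sum_C|N_G(C)|\ge kc. \tag{4}$$

**Step 2: every vertex of $W$ has degree at least $k$ in $H$.** Let $w\in W$ have class $C$. The set $N_G(V_w)\subseteq S\cup C$ separates $V_w$ from the other components, so $|N_G(V_w)|\ge k$. Distinct vertices of $N_G(V_w)$ give distinct edges of $H$ at $w$, as follows. Those in $S$ give SW-edges with different ends in $S$. For each vertex of $N_G(V_w)$ in $C$ choose one $G$-edge from it to $V_w$. These $G$-edges are distinct and join different parts, and the injection in (H2) maps them to distinct WW-edges at $w$. So $\deg_H(w)\ge k$, and summing over $W$,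
$$X+Y=\sum_{w\in W}\deg_H(w)\ge kb. \tag{5}$$

**Step 3: $2X+Y\le 6(|S|+b-2)$.** This is the bound of Proposition 2(i), now with WW-edges present. Apply Lemma 1 to $H$, which has $n_K=|S|+b\ge3$ vertices, and let $K$ be the resulting plane multigraph. Let $m_{SW}$ be the number of edges of $K$ between $S$ and $W$, and $\sigma(f)$ the number of sides of a face $f$ that are such edges, so that $2m_{SW}=\sum_f\sigma(f)$. By (P3) the uncrossed edges of $H$ are all SW-edges, by (P1) they join distinct pairs, and by (K3) $K$ contains an edge for each of these pairs. So
$$X_u\le m_{SW}. \tag{6}$$

Now we find $\sigma$ for each kind of face.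

* A type-$p$ cell has all four vertices in $W$, so $\sigma=0$.
* A type-$q$ cell has the boundary $s,w_2,w_1,w_2'$. Its sides between $S$ and $W$ are $sw_2$ and $w_2's$, so $\sigma=2$.
* A type-$r$ cell has the boundary $s,s',w_1,w_2$. Its sides between $S$ and $W$ are $s'w_1$ and $w_2s$, so $\sigma=2$.
* A face that is not a cell has $\ell\ge3$, hence $\sigma\le\ell\le3\ell-6$.

A cell has $3\ell-6=6$. From (3), (6) and (1),
$$2X+Y=2X_u+4(p+q+r)\le\sum_f\sigma(f)+4(p+q+r)=\sum_{f\text{ not a cell}}\sigma(f)+4p+6q+6r$$
$$\le\sum_f(3\ell(f)-6)=6(n_K-2)=6(|S|+b-2). \tag{7}$$

**Step 4: combine.** Adding (4) and (5) and using (7),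
$$k(c+b)\le 2X+Y\le6(|S|+b-2), \tag{8}$$
that is, $kc+(k-6)b\le6(|S|-2)$. Since $k\ge6$ and $b\ge c$, we may replace $b$ by $c$ on the left and get $(2k-6)c\le6(|S|-2)$, which is (2). This proves Theorem 3, and with it Corollary 4. $\blacksquare$

## 6. The value $|S|-2$ does not occur for $k=6$

This section proves Theorem 5(a). By Theorem 3 it is enough to exclude $c=|S|-2$. Suppose that $k=6$ and $c=|S|-2$, and keep the minimal configuration and $K$ from Sections 4 and 5. Then the two ends of (8) are equal, so (4), (5), (6) and (7) hold with equality throughout.

**Step 1: what equality means.**

* (i) *Every face of $K$ is a cell, and $p=0$.* In the last inequality of (7), a face that is not a cell contributes strictly less than $3\ell-6$. Indeed, if $\ell=3$, then $\sigma$ is even, since a closed walk changes between $S$ and $W$ an even number of times, so $\sigma\le2<3$. If $\ell\ge4$, then $\sigma\le\ell<3\ell-6$. And a type-$p$ cell contributes $4<6$.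
* (ii) *Between any $s\in S$ and any class there is at most one edge of $H$.* Indeed $X=\sum_C|N_G(C)|$, while each pair $(s,C)$ with $s\in N_G(C)$ already accounts for at least one edge.
* (iii) *$K$ has at most one edge for each pair $(s,w)$, and if it has one, then $sw$ is also an uncrossed edge of $H$.* Indeed $X_u=m_{SW}$, while the $X_u$ distinct pairs joined by uncrossed SW-edges already account for at least one edge of $K$ each.
* (iv) *$\deg_H(w)=6$ for all $w\in W$,* by equality in (5).

**Step 2: there are no type-$q$ cells.** A type-$q$ cell $s,w_2,w_1,w_2'$ has the sides $sw_2$ and $sw_2'$. By (iii), $H$ has edges $sw_2$ and $sw_2'$. Since $w_2\ne w_2'$ belong to the same class, this contradicts (ii).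

So all faces of $K$ are type-$r$ cells, 4-cycles with sides $ss',\ s'w_1,\ w_1w_2,\ w_2s$ in order, whose crossed edges are $sw_1$ and $s'w_2$. As $p=q=0$ and every WW-edge would be crossed by (P3), $H$ has no WW-edges.

**Step 3: every $w\in W$ has degree 4 in $K$.** Let $d=\deg_K(w)$. In a type-$r$ cell, the corner at a vertex of $W$ has one side between $S$ and $W$ and one side joining two vertices of $W$. So these two kinds of edges alternate around $w$; hence $d$ is even, and exactly $d/2$ edges of $K$ at $w$ go to $S$. By (iii) and (P1), $w$ lies on exactly $d/2$ uncrossed edges of $H$. Each cell has four distinct vertices, so the $d$ corners at $w$ lie in $d$ different cells. Each of these cells has exactly one crossed edge at $w$, and a crossed edge belongs to only one cell. So $w$ lies on exactly $d$ crossed edges of $H$. By (iv), $6=d+d/2$, and $d=4$.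

**Step 4: some $s\in S$ has degree 2 in $K$.** In a type-$r$ cell, the corner at a vertex of $S$ has one side joining two vertices of $S$ and one side between $S$ and $W$. As before, $\deg_K(s)$ is even, and it is at least 2 since $K$ is connected. All faces have length 4, so $4\phi=2m$, and Euler's formula gives $\sum_v(4-\deg_K(v))=4n_K-2m=8$. Vertices of $W$ contribute $0$. Hence some $s\in S$ has degree less than 4, that is, degree 2.

**Step 5: the contradiction.** Let the two edges at $s$ go to $s'\in S$ and $w\in W$. The two corners at $s$ lie in two different faces, because each face is a 4-cycle with distinct vertices. Both faces are of the form $s,s',w^\ast,w$ with some $w^\ast\in W$ that may depend on the face, and their crossed edges are $sw^\ast$ and $s'w$. A crossed edge belongs to only one cell, so $H$ has two edges $s'w$. This contradicts (P1). Hence $c\le|S|-3$.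

**Step 6: even order.** If $|V(G)|$ is even, then $\mathrm{odd}(G-S)\equiv|S|\pmod2$ and $\mathrm{odd}(G-S)\le c(G-S)\le|S|-3$, so $\mathrm{odd}(G-S)\le|S|-4$. $\blacksquare$

## 7. Perfect matchings after deleting four or five vertices

This section proves Theorem 5(b). Let $a=|A|$, and suppose that $G-A$, which has even order, has no perfect matching. By Tutte's theorem and parity, applied to $G-A$, there is $S'\subseteq V(G)\setminus A$, $t=|S'|$, with $\mathrm{odd}(G-A-S')\ge t+2\ge2$. Put $S=A\cup S'$. Then $|S|=t+a$ and $c(G-S)\ge t+2\ge2$.

**The case $k=6$.** By (a), $t+2\le t+a-3$, so $a\ge5$.

**The case $k=7$.** By Theorem 3, $4(t+2)\le3(t+a-2)$, so $t\le3a-14$. As $S$ is a cut, $t+a\ge7$. Hence $7-a\le3a-14$, so $4a\ge21$ and $a\ge6$.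

**Two disjoint edges.** In a 6-connected 1-planar graph of even order let $A$ be the set of the four endpoints. Then $G-A$ has a perfect matching, and adding the two edges gives a perfect matching of $G$. $\blacksquare$

## 8. Concentric rings with $|S|-4$ components

We prove the even-order half of Theorem 5(c). Let $m\ge1$, and let indices $i$ be taken mod 6. Define $G_m$ as follows. Take cycles $S_j=s^j_1\dots s^j_6$ for $0\le j\le m$ and independent sets $W_j=\{w^j_1,\dots,w^j_6\}$ for $0\le j\le m-1$. Let $w^j_i$ be adjacent to $s^j_{i-1},s^j_i,s^j_{i+1}$ and to $s^{j+1}_{i-1},s^{j+1}_i,s^{j+1}_{i+1}$. Add *hubs* $h$, adjacent to all of $S_0$, and $h'$, adjacent to all of $S_m$.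

**1-planarity and the count.** Draw $h,S_0,W_0,S_1,\dots,S_m,h'$ concentrically on the sphere, with equal indices $i$ in line. Between consecutive rings $S_j,W_j$ or $W_j,S_{j+1}$, in the sector between the positions $i$ and $i+1$, only the two edges $w_is_{i+1}$ and $w_{i+1}s_i$ cross, and there are no other crossings. So $G_m$ is 1-planar. Let $S=\bigcup_jS_j$, so $|S|=6m+6$. Then $G_m-S$ consists of $6m+2=|S|-4$ isolated vertices, namely the $6m$ vertices of the W-layers and the two hubs. The order is $12m+8$, which is even. For instance, $G_1$ has 20 vertices, $|S|=12$, and 8 isolated vertices remain.

**$G_m$ is 6-connected.** Let $|Z|\le5$; we show that $G_m-Z$ is connected. The six columns $\{s^j_i:0\le j\le m\}\cup\{w^j_i:0\le j\le m-1\}$, $i=1,\dots,6$, are disjoint, and each induces a connected subgraph, since $s^j_i,w^j_i,s^{j+1}_i$ are consecutive on a path. So some column $P$ avoids $Z$. Let $M$ be the component of $G_m-Z$ that contains $P$. Call $S_j$ *bad* if $|Z\cap S_j|\ge2$, and *good* otherwise. There are at most two bad layers. We show that every vertex outside $Z$ is in $M$.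

1. Hubs outside $Z$ are in $M$, since they are adjacent to $P$.
2. If $S_j$ is good, then $S_j-Z$ is a 6-cycle minus at most one vertex, so it is connected. It meets $P$, so it lies in $M$.
3. Let $w\notin Z$ belong to a W-layer next to a good $S_j$. It has three neighbors in $S_j$, of which at least two survive, so $w\in M$ by 2.
4. Let $s\in S_j\setminus Z$ with $S_j$ bad. Then $s\in M$:
   * *$S_j$ is the only bad layer.* At most three vertices of $Z$ lie outside $S_j$, while $s$ has at least four neighbors outside $S_j$: six W-vertices, or three W-vertices and a hub. So one of them survives. It is in $M$ by 1 if it is a hub, and by 3 if it is a W-vertex, since the other S-layer next to its W-layer is good.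
   * *There is another bad layer $S_l$.* Then at most one vertex of $Z$ is outside $S_j\cup S_l$. If some W-layer next to $S_j$ has its other S-layer good, then at least two of the three neighbors of $s$ in that W-layer survive, and these are in $M$ by 3. Otherwise every S-layer next to $S_j$ in the order of layers is bad, hence equals $S_l$. So $S_j$ is an end layer, and by symmetry $j=0$, $l=1$. If $h\notin Z$, then $s\in M$ by 1. If $h\in Z$, then $Z$ consists of $h$, two vertices of $S_0$ and two vertices of $S_1$. Then $s$ has a neighbor $w\in W_0$, which survives, and $w$ has a surviving neighbor $u\in S_1$, because it has three neighbors there and only two vertices of $S_1$ are deleted. If $m=1$, then $u$ is adjacent to $h'\in M$. If $m\ge2$, then $u$ is adjacent to a vertex of $W_1$, which survives, is next to the good layer $S_2$, and hence is in $M$ by 3. In both cases $s\in M$.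
5. Let $w\notin Z$ belong to a W-layer between two bad layers. It has six neighbors, all in these two layers, so one of them survives, and it is in $M$ by 4.

So $G_m-Z$ is connected. $\square$

## 9. Three discs between two triangles: $|S|-3$ components

We prove the odd-order half of Theorem 5(c). Let $m\ge1$ and $B=G_m-h$. In the drawing of Section 8, $h$ lies in a disc bounded by $S_0$; removing it, we may draw $B$ in a disc with the cycle $r_1\dots r_6=S_0$ as outer boundary. The number $|B|=12m+7$ is odd.

Define $T_m$ as follows. Take three copies $B_i$ ($i\in\mathbb Z_3$) of $B$, with outer vertices $r^i_1,\dots,r^i_6$, and a set $S=\{s_0,s_1,s_2,s_0',s_1',s_2'\}$. Add triangles $s_0s_1s_2$ and $s_0's_1's_2'$, and for each $i$ the edges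
$$s_ir^i_1,\ s_ir^i_2,\ s_ir^i_3,\ s_{i-1}r^i_1,\ s_{i+1}r^i_3,\quad s_i'r^i_4,\ s_i'r^i_5,\ s_i'r^i_6,\ s_{i+1}'r^i_4,\ s_{i-1}'r^i_6 .$$

**1-planarity.** Draw the triangle $s_0s_1s_2$ outside and the triangle $s'_0s'_1s'_2$ inside, and draw $B_0,B_1,B_2$ in cyclic order in the annulus between them, with $B_i$ between $s_i$ and $s_i'$, with $r^i_1,r^i_6$ facing $B_{i-1}$ and $r^i_3,r^i_4$ facing $B_{i+1}$. In the gap between $B_i$ and $B_{i+1}$, the points $s_i,s_{i+1},r^{i+1}_1,r^i_3$ are the corners of a quadrilateral whose diagonals are the edges $s_{i+1}r^i_3$ and $s_ir^{i+1}_1$. On the inner side the same holds for $s'_i,s'_{i+1},r^{i+1}_6,r^i_4$ with the diagonals $s'_{i+1}r^i_4$ and $s'_ir^{i+1}_6$. These pairs of diagonals are the only crossings outside the $B_i$. So $T_m$ is 1-planar.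

**The counts.** The order is $6+3(12m+7)=36m+27$, which is odd. The graph $T_m-S$ has exactly the three components $B_i$, which are connected because $G_m$ is 6-connected, and which are odd. So $c(T_m-S)=3=|S|-3$. Let $A=S\setminus\{s_0\}$, so $|A|=5$. Then $T_m-A$ has even order, and deleting the single vertex $s_0$ from it leaves three odd components. So $T_m-A$ has no perfect matching.

**$T_m$ is 6-connected.** Let $|Z|\le5$. Since $|S|=6$, $S\setminus Z\ne\emptyset$. We show that every surviving vertex of a $B_i$ is connected to $S\setminus Z$, and that $S\setminus Z$ lies in one component.

**Step 1: every $u\in B_i\setminus Z$ is connected in $T_m-Z$ to a vertex of $S\setminus Z$.** Identify $B_i$ with $G_m-h$. As $G_m$ is 6-connected, Menger's theorem gives six internally disjoint $u$–$h$ paths in $G_m$. As $\deg h=6$, they use all six edges at $h$, hence all six neighbors of $h$; if $u\in S_0$, one of the paths is the edge $uh$. Removing $h$, we see that $B_i$ contains paths from $u$ to $r^i_1,\dots,r^i_6$, one of them possibly trivial, which share only $u$. Extend them by the edges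
$$r^i_1s_{i-1},\quad r^i_2s_i,\quad r^i_3s_{i+1},\quad r^i_4s'_{i+1},\quad r^i_5s'_i,\quad r^i_6s'_{i-1}$$
to six different vertices of $S$. The six resulting paths share only $u\notin Z$, so one of them avoids $Z$.

**Step 2: all vertices of $S\setminus Z$ lie in one component of $T_m-Z$.** Two facts are used. Each $B_i$ minus at most one vertex is connected, because it is $G_m$ minus at most two vertices. And each vertex of $S$ has a neighbor in each $B_i$: the vertex $s_i$ has neighbors $r^i_1,r^i_2,r^i_3$ in $B_i$, $r^{i+1}_1$ in $B_{i+1}$ and $r^{i-1}_3$ in $B_{i-1}$, and $s'_i$ has neighbors $r^i_4,r^i_5,r^i_6$, $r^{i+1}_6$ and $r^{i-1}_4$.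

If some $B_i\cap Z=\emptyset$, then all vertices of $S\setminus Z$ are adjacent to the connected graph $B_i$, and we are done.

Otherwise each $|B_i\cap Z|\ge1$, so $|S\cap Z|\le2$; and since $3\cdot2>5$, some $B_i\cap Z=\{y\}$. Then $D=B_i-y$ is connected. The vertices $s_i,s_i'$ have three neighbors each in $B_i$, and each $r^i_j$ has at most one neighbor in $S\setminus\{s_i,s_i'\}$. So all vertices of $S\setminus Z$, except possibly one vertex $s^*\notin\{s_i,s_i'\}$ whose only neighbor in $B_i$ is $y$, are adjacent to $D$ and lie in one component $M$ of $T_m-Z$.

Suppose that there is such an $s^*$. If it has a surviving neighbor in its triangle, this neighbor is in $M$, so $s^*\in M$. Otherwise both its triangle neighbors are in $Z$. Then $S\cap Z$ consists of exactly these two vertices, and each $B_j$ contains exactly one vertex of $Z$. Let $\{s^*,s^{**}\}=\{s_k,s'_k\}$. The vertex $s^{**}$ lies in the other triangle, so $s^{**}\notin Z$ and $s^{**}\in M$. Both $s^*$ and $s^{**}$ have three neighbors in $B_k$, of which at most one is deleted, and $B_k-Z$ is connected. So $s^*\in M$.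

By Steps 1 and 2, $T_m-Z$ is connected. Since $m\ge1$ was arbitrary in both families, Theorem 5(c) follows. $\blacksquare$
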